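# Gem-free partitionable graphs of clique number three

## Partitionable $(\alpha,3)$-graphs without gems

**Main Theorem.**

(i) For every $M\ge 2$ with $M\equiv 2\pmod 3$ there is a partitionable $(\alpha,3)$-graph with $\alpha=(20M-1)/3$ (so $\alpha=13,33,53,\dots$) that contains no gem as a subgraph, hence no induced gem.

(ii) The same holds for every $\alpha=13k+20m$ with integers $k\ge 1$, $m\ge 0$; in particular it holds for every $\alpha\ge 241$.

(iii) In all the graphs constructed for (i) and (ii), every triangle meets at least $5$ other triangles.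

Consequently the statement "for every $\alpha\ge2$, every partitionable $(\alpha,3)$-graph contains an induced gem" is false. It fails for $\alpha=13$, with a graph on $40$ vertices, and for every $\alpha\ge 241$.

Here are the words in the statement.

**Definition (partitionable graph).** Let $\alpha,\omega\ge2$ be integers. A graph $G$ is a *partitionable $(\alpha,\omega)$-graph* if it has exactly $\alpha\omega+1$ vertices, its clique number is $\omega$, its stability number is $\alpha$, and for every vertex $v$ the vertex set of $G-v$ can be partitioned into $\alpha$ cliques of size $\omega$ and can also be partitioned into $\omega$ stable sets of size $\alpha$.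

**Definition (gem).** A *gem* is the graph on $a,b,c,d,e$ with edges $ab,bc,cd,de,ac,ce,bd$: a path $a,b,d,e$ together with a vertex $c$ adjacent to all four of its vertices. Equivalently, it is three triangles $abc$, $bcd$, $cde$ in a row, where consecutive ones share an edge.

The conjecture that every partitionable $(\alpha,3)$-graph contains an induced gem is taken from a research report of RUTCOR, the Rutgers Center for Operations Research (https://pdfs.semanticscholar.org/66c7/1213c502ddb35e415ee27bbbc58c622d4053.pdf). Parts (i) and (ii) exclude gems even as non-induced subgraphs, which is stronger than what a counterexample needs. Part (iii) says that these graphs contain no *critical* triangle, meaning a triangle that meets only $2\omega-2=4$ other triangles. The proof does not determine the smallest $\alpha$ that admits a counterexample.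

## The square of a cycle and the case $\alpha=2$

Let $C_N^2$ be the graph on $\mathbb Z_N$ in which two vertices are adjacent when their cyclic distance is $1$ or $2$. Take $N=7$. Removing the vertex $0$ leaves $\{1,2,3\},\{4,5,6\}$, a partition into two triangles, and also $\{1,4\},\{2,5\},\{3,6\}$, a partition into three stable pairs. By rotation the same works for every vertex. Four vertices of $\mathbb Z_7$ cannot all be within distance $2$ of each other, and three vertices cannot be pairwise at distance $3$. So $C_7^2$ is a partitionable $(2,3)$-graph. It contains an induced gem on $a,b,c,d,e=0,1,2,3,4$: the pairs $03$, $04$, $14$ are at distance $3$, and the other seven pairs are at distance $1$ or $2$.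

For $\alpha=2$ this is the only example, so the conjecture is true there. Let $G$ be a partitionable $(2,3)$-graph and $H$ its complement. Then $H$ has $7$ vertices and stability number $3$, and for every $v$ the graph $H-v$ splits into two stable sets (the two triangles of $G-v$), so $H-v$ is bipartite. But $H$ is not bipartite, since two stable sets cover at most $6$ vertices. Take a shortest odd cycle of $H$. It has no chord, because a chord would create a shorter odd cycle. It passes through every vertex $v$, because $H-v$ is bipartite. Hence $H=C_7$. The complement of $C_7$ joins vertices at distance $2$ or $3$; multiplication by $3$ on $\mathbb Z_7$ turns these distances into $1$ and $2$. So $G\cong C_7^2$, and $G$ contains an induced gem.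

## From a matrix equation to a partitionable graph

We want to build graphs from their triangles. This section reduces the definition of a partitionable $(\alpha,3)$-graph to one matrix equation.

**Definition (system).** A *system* is a set $V$ with $|V|=n=3\alpha+1$, $\alpha\ge2$, and a family $\mathcal T$ of $n$ three-element subsets of $V$ ("triples") such that each vertex lies in exactly three triples. Its *incidence matrix* is the $\mathcal T\times V$ matrix $A$ with $A(t,v)=1$ if $v\in t$ and $0$ otherwise.

Let $J$ be the all-ones matrix. All rows and all columns of $A$ sum to $3$, so $AJ=JA=3J$. The matrix $J-I$ is invertible, with eigenvalues $n-1$ and $-1$.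

**Lemma 1.** Let $B$ be a $0/1$ matrix with rows indexed by $V$ and columns by $\mathcal T$, and suppose that $AB=J-I$ or $BA=J-I$. Let $G$ be the graph on $V$ in which two vertices are adjacent iff they lie in a common triple. Then both equations hold, $G$ is a partitionable $(\alpha,3)$-graph, and the triangles of $G$ are exactly the members of $\mathcal T$, which are pairwise distinct.

*Proof.* **Step 1: both equations hold.** Since $J-I$ is invertible, the square matrices $A$ and $B$ are invertible, and $AJ=JA=3J$ gives $A^{-1}J=JA^{-1}=\frac13J$. If $AB=J-I$, then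
$$BA=A^{-1}(J-I)A=A^{-1}(3J)-I=J-I.$$
If $BA=J-I$, then $AB=A(J-I)A^{-1}=3JA^{-1}-I=J-I$.

**Step 2: read the equations as partitions.** Put $M_v=\{t:B(v,t)=1\}$ and $S_t=\{v:B(v,t)=1\}$, so that $t\in M_v\iff v\in S_t$.

- The entry $(BA)(v,u)$ counts the triples of $M_v$ that contain $u$. It is $1-[u=v]$, so *the triples in $M_v$ partition $V-v$*. In particular $|M_v|=\alpha$, and $G-v$ is partitioned into $\alpha$ cliques of size $3$.
- The entry $(AB)(t',t)$ is $|t'\cap S_t|$. So *$S_t$ misses $t$ and meets every other triple exactly once*. Two adjacent vertices lie in a common triple, so $S_t$ is stable.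
- Let $t_1,t_2,t_3$ be the triples containing $v$. Then $(BA)(u,v)=B(u,t_1)+B(u,t_2)+B(u,t_3)=1-[u=v]$, so *$S_{t_1},S_{t_2},S_{t_3}$ partition $V-v$*.
- From $B=(J-I)A^{-1}$ we get $JB=(n-1)JA^{-1}=\frac{n-1}{3}J=\alpha J$, so $|S_t|=\alpha$.

Thus $G-v$ has both required partitions.

**Step 3: clique and stability numbers.** Triples are $3$-cliques. If $K$ were a $4$-clique, choose $v\notin K$; then $G-v$ is a union of three stable sets, which cannot contain four pairwise adjacent vertices. So $\omega(G)=3$. The sets $S_t$ are stable of size $\alpha$. Any stable set $S$ misses some vertex $v$, since $G$ has edges, and $G-v$ is covered by $\alpha$ cliques, so $|S|\le\alpha$.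

**Step 4: the triangles.** Rows of the invertible matrix $A$ are distinct, so the triples are distinct. Let $K$ be a triangle of $G$. Then $|K\cap S_t|\le1$ for every $t$, and
$$\sum_t|K\cap S_t|=\sum_{v\in K}|M_v|=3\alpha=n-1 .$$
So $|K\cap S_t|=1$ for all triples but one, say $t$. In matrix form, with row vectors, $\mathbf 1_KB=\mathbf 1-\mathbf 1_{\{t\}}$. Row $t$ of $A$ satisfies the same equation because $AB=J-I$. As $B$ is invertible, $K=t$. $\square$

**The ring.** Here is the basic example. Let $N\equiv1\pmod 3$, $N\ge7$, let $V=\mathbb Z_N$ and $T_q=\{q-1,q,q+1\}$. For $m\in\mathbb Z$ let $o(m)\in\{0,\dots,N-1\}$ be the residue of $m$ modulo $N$. For $v,\tau\in\mathbb Z_N$ put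
$$\beta(v,\tau)=1\ \text{ if } o(\tau-v)\equiv2\pmod3,\qquad \beta(v,\tau)=0\ \text{ otherwise.}$$
Then the *ring identity* holds:
$$\beta(q-1,\tau)+\beta(q,\tau)+\beta(q+1,\tau)=1-[\tau=q].\qquad(1)$$
To see this, let $x=o(\tau-q)$. The three offsets are $x+1,x,x-1$ modulo $N$. If $1\le x\le N-2$, they are consecutive integers in $[0,N-1]$, so exactly one is $\equiv2\pmod 3$. If $x=N-1$, they are $0$, $N-1\equiv0$, $N-2\equiv2$. If $x=0$, they are $1$, $0$, $N-1\equiv0$.

Equation (1) says that $B(v,T_\tau)=\beta(v,\tau)$ solves $AB=J-I$. By Lemma 1, the graph $C_N^2$ is partitionable for $N=3\alpha+1$ and its only triangles are the $T_q$. Each $T_q$ meets exactly the four triangles $T_{q\pm1},T_{q\pm2}$, so every triangle is critical. The vertices $0,1,2,3,4$ induce a gem, exactly as for $N=7$.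

## Linked triples

**Definition (linked).** Two distinct triples are *linked* if they share two vertices.

**Lemma 2.** Let a system have a matrix $B$ as in Lemma 1, and suppose that each triple is linked to at most one other triple. Then $G$ has no gem as a subgraph, and each triangle meets at least $5$ other triangles.

*Proof.* A gem contains the triangles $abc,bcd,cde$. By Lemma 1 they are three distinct triples, and $bcd$ is linked to both of the others, a contradiction. For the second claim, each of the three vertices of a triple lies in two other triples, which gives $6$ incidences with other triples. A triple is counted twice here only if it is linked to ours, so at most one is. Hence at least $6-1=5$ other triples are met. $\square$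

In the ring, $T_q$ and $T_{q+1}$ share the pair $\{q,q+1\}$, so the links form one long cycle. We must cut at least every second link without losing the matrix $B$.

## Cutting every second link of the ring

From now on $M\ge2$, $M\equiv2\pmod3$ and $N=8M$, so $N\equiv1\pmod 3$. To cut the link through $\{q,q+1\}$ we remove $q$ from $T_{q+1}$ or $q+1$ from $T_q$, and put a new vertex in its place. In each period of eight we make four cuts:

- remove $8k$ from $T_{8k+1}$ and $8k+2$ from $T_{8k+3}$;
- remove $8k+5$ from $T_{8k+4}$ and $8k+7$ from $T_{8k+6}$.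

The remaining shared pairs are $\{8k+1,8k+2\},\{8k+3,8k+4\},\{8k+5,8k+6\},\{8k+7,8k+8\}$. The new vertices, and the ring vertices that lost a triple, then need additional triples, which may bring in additional vertices.

**The first attempt: copy labels.** Give each new vertex the label of the ring vertex that it replaces, give every triple a label in $\mathbb Z_N$ as well, with $T_q$ labelled $q$, and try $B(v,t)=\beta(\lambda(v),\lambda(t))$, where $\lambda$ denotes the label. Each ring row of $AB$ then still has the sum in (1). But there are now $n>N$ vertices, so two vertices have equal labels and $B$ has two equal rows. So $B$ is singular, while $AB=J-I$ is invertible. The same defect, seen in the equation: if a triple $t\ne T_q$ has label $q$, then (1) makes the entry $(AB)(T_q,t)$ equal to $0$, where it should be $1$. No choice of additional triples can repair this, so corrections to $\beta$ are unavoidable.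

**What survives.** Two things do. First, the ring rows are wrong only at the entries just named, so a sparse correction $\varepsilon$ may be enough. Secondly, a new vertex $e$ need not have a label: if it lies in a triple $\{e,u,u'\}$, the equation forces $B(e,t)=1-B(u,t)-B(u',t)$ for the other columns $t$, and this is $0$ or $1$ as soon as $B(u,t)$ and $B(u',t)$ are never both $1$. The following exclusion facts tell us which labels allow this.
$$\text{If } o(\ell'-\ell)\equiv2\ (\mathrm{mod}\ 3),\text{ then }\beta(\ell,\tau)\,\beta(\ell',\tau)=0\text{ for all }\tau.\qquad(2)$$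
$$\text{If } o(\tau'-\tau)\equiv2\ (\mathrm{mod}\ 3),\text{ then }\beta(\ell,\tau)\,\beta(\ell,\tau')=0\text{ for all }\ell.\qquad(3)$$
For (2), let $\gamma=o(\ell'-\ell)$ and suppose $o(\tau-\ell)\equiv2$. Then $o(\tau-\ell')$ is $o(\tau-\ell)-\gamma\equiv0$, or that number plus $N$, which is $\equiv1$; it is not $\equiv2$. For (3), let $\gamma=o(\tau'-\tau)$ and suppose $o(\tau-\ell)\equiv2$. Then $o(\tau'-\ell)$ is $o(\tau-\ell)+\gamma\equiv1$, or that number minus $N$, which is $\equiv0$.

In the construction the relevant label differences will be $8$ and $5$, both $\equiv2\pmod3$.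

## The system $\mathcal H_M$

Indices $k,j$ are in $\mathbb Z_M$, and $s\in\{0,2\}$ names one of two *strands*. Strand $0$ handles the cuts at $8k$ and $8k+5$, strand $2$ those at $8k+2$ and $8k+7$.

**Vertices** ($20M$ of them). Ring vertices $v\in\mathbb Z_N$, and for each $s,k$ six new vertices $x^s_k,y^s_k,z^s_k,g^s_k,e^s_k,h^s_k$.

**Triples** ($20M$ of them). In each strand (superscript $s$ omitted):
$$P_k=\{8k+s,\ z_{k-1},\ e_k\},\quad U_k=\{z_{k-1},\ e_k,\ x_k\},\quad R_k=\{e_{k+1},\ y_{k+1},\ y_k\},$$
$$Q_k=\{8k+s+5,\ z_k,\ h_k\},\quad W_k=\{y_k,\ h_k,\ g_k\},\quad Y_k=\{h_{k+1},\ g_{k+1},\ x_{k+1}\}.$$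
The ring triples are $T_q=\{q-1,q,q+1\}$ for $q\in\mathbb Z_N$, except that in $T_{8k+s+1}$ the vertex $8k+s$ is replaced by $x^s_k$, and in $T_{8k+s+4}$ the vertex $8k+s+5$ is replaced by $g^s_k$. Explicitly:
$$T_{8k}=\{8k-1,8k,8k+1\},\quad T_{8k+1}=\{x^0_k,8k+1,8k+2\},\quad T_{8k+2}=\{8k+1,8k+2,8k+3\},$$
$$T_{8k+3}=\{x^2_k,8k+3,8k+4\},\quad T_{8k+4}=\{8k+3,8k+4,g^0_k\},\quad T_{8k+5}=\{8k+4,8k+5,8k+6\},$$
$$T_{8k+6}=\{8k+5,8k+6,g^2_k\},\quad T_{8k+7}=\{8k+6,8k+7,8k+8\}.$$

**Labels of vertices.** A ring vertex $v$ has $\lambda(v)=v$. Further, $\lambda(x^s_k)=\lambda(y^s_k)=\lambda(z^s_k)=8k+s$ and $\lambda(g^s_k)=8k+s+5$. The vertices $e_k,h_k$ have no label.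

Labels make the list easy to reconstruct. The three triples on $e_k$ are $P_k$, $U_k$, $R_{k-1}$, and each consists of $e_k$, a vertex with label $8k+s$, and a vertex with label $8k+s-8$. The three triples on $h_k$ are $Q_k$, $W_k$, $Y_{k-1}$, and each consists of $h_k$, a vertex with label $8k+s$, and a vertex with label $8k+s+5$. So label $8k+s$ fills three places each in the triples on $e_k$, on $e_{k+1}$, on $h_k$ and on the ring, $12$ places in all; these are shared out among four vertices, the ring vertex and $x_k,y_k,z_k$. Label $8k+s+5$ fills $3+3$ places, shared between the ring vertex and $g_k$.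

**Step 1: it is a system.** We check that each vertex lies in exactly three triples.

| vertex | its triples | | vertex | its triples |
|---|---|---|---|---|
| $x_k$ | $T_{8k+s+1},U_k,Y_{k-1}$ | | $8k$ | $T_{8k-1},T_{8k},P^0_k$ |
| $y_k$ | $R_{k-1},R_k,W_k$ | | $8k+1$ | $T_{8k},T_{8k+1},T_{8k+2}$ |
| $z_k$ | $P_{k+1},U_{k+1},Q_k$ | | $8k+2$ | $T_{8k+1},T_{8k+2},P^2_k$ |
| $g_k$ | $T_{8k+s+4},W_k,Y_{k-1}$ | | $8k+3$ | $T_{8k+2},T_{8k+3},T_{8k+4}$ |
| $e_k$ | $P_k,U_k,R_{k-1}$ | | $8k+4$ | $T_{8k+3},T_{8k+4},T_{8k+5}$ |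
| $h_k$ | $Q_k,W_k,Y_{k-1}$ | | $8k+5$ | $T_{8k+5},T_{8k+6},Q^0_k$ |
| | | | $8k+6$ | $T_{8k+5},T_{8k+6},T_{8k+7}$ |
| | | | $8k+7$ | $T_{8k+7},T_{8k+8},Q^2_k$ |

Since $M\ge2$, the indices $k-1$ and $k$ differ, so the entries in each list are different triples. Finally $n=20M\equiv1\pmod3$, so $n=3\alpha+1$ with $\alpha=(20M-1)/3$.

**Step 2: the linked pairs.** We find all pairs of vertices with two common triples, using the table.

Two ring vertices: apart from the $T_q$, a triple contains at most one ring vertex. Vertices at distance $2$ have at most the triple between them in common. For neighbours, the table gives two common triples exactly for $\{8k+1,8k+2\}$, $\{8k+3,8k+4\}$, $\{8k+5,8k+6\}$, $\{8k+7,8k+8\}$.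

A new vertex and a ring vertex: each of $x_k,g_k,e_k,h_k$ lies in exactly one triple that contains ring vertices, $y_k$ lies in none, and $z_k$ lies in $P_{k+1}\ni 8k+8+s$ and $Q_k\ni8k+s+5$, whose ring vertices are different. So at most one triple is shared.

Two new vertices of different strands share no triple, because a $T_q$ contains at most one new vertex and the other triples stay in one strand. In one strand, go through the left half of the table. The pairs with a common triple are, up to shifting the index:

- $x_k$ with $z_{k-1}$ and $e_k$ (in $U_k$), and with $g_k$ and $h_k$ (in $Y_{k-1}$): one common triple each;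
- $y_k$ with $g_k$ and $h_k$ (in $W_k$), and with $e_k$ (in $R_{k-1}$) and $e_{k+1}$ (in $R_k$): one each;
- $y_k$ with $y_{k+1}$ (in $R_k$): one, except that for $M=2$ both $R_0$ and $R_1$ contain $y_0,y_1$;
- $z_k$ with $h_k$ (in $Q_k$): one;
- $z_{k-1}$ with $e_k$: two, namely $P_k$ and $U_k$;
- $g_k$ with $h_k$: two, namely $W_k$ and $Y_{k-1}$.

So the linked pairs of triples are
$$\{T_{8k+1},T_{8k+2}\},\ \{T_{8k+3},T_{8k+4}\},\ \{T_{8k+5},T_{8k+6}\},\ \{T_{8k+7},T_{8k+8}\},\ \{P_k,U_k\},\ \{W_k,Y_{k-1}\},$$
and also $\{R_0,R_1\}$ in each strand if $M=2$. These pairs are pairwise disjoint, so each triple is linked to at most one other. It remains to find a $0/1$ matrix $B$ with $AB=J-I$.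

## Solving $AB=J-I$

Call ring vertices and all $x,y,z,g$ *basic vertices*; call the triples $T,P,Q,R,Y$ *basic triples*, with labels
$$\lambda(T_q)=q,\qquad \lambda(P^s_k)=8k+s+1,\qquad \lambda(Q^s_k)=\lambda(R^s_k)=\lambda(Y^s_k)=8k+s+4.$$
We look for $B$ in the following form, where $\varepsilon$ is still unknown but is $0$ in all rows of ring vertices.

- (B1) For $v,t$ basic: $B(v,t)=\beta(\lambda(v),\lambda(t))+\varepsilon(v,t)$.
- (B2) For $t$ basic: $B(e_k,t)=1-B(x_k,t)-B(z_{k-1},t)$ and $B(h_k,t)=1-B(y_k,t)-B(g_k,t)$.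
- (B3) For the remaining columns, over all rows: $B(\cdot,U_j)=\mathbf 1-B(\cdot,P_j)-B(\cdot,R_{j-1})-\mathbf 1_{e_j}$ and $B(\cdot,W_j)=\mathbf 1-B(\cdot,Q_j)-B(\cdot,Y_{j-1})-\mathbf 1_{h_j}$.

Both (B2) and (B3) are forced: (B2) is the set of rows $U_k,W_k$ of $AB=J-I$ at basic columns, and (B3) is the set of columns $e_j,h_j$ of $BA=J-I$.

**Step 1: basic columns.** We turn each row of $AB=J-I$, at a fixed basic column $t$, into a condition on $\varepsilon$. Write $B(v)$, $\varepsilon(v)$ for $B(v,t)$, $\varepsilon(v,t)$; names without superscript belong to one strand $s$, while $t$ may lie in either strand or be a ring triple.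

*Row $T_q$.* Its vertices are basic with labels $q-1,q,q+1$, so by (1) the $\beta$-part is $1-[\lambda(t)=q]$. The basic triples with label $q$ are: $T_q$; in addition $P_k$ if $q=8k+s+1$; in addition $Q_k,R_k,Y_k$ if $q=8k+s+4$. These labels are $1,3$ and $4,6$ modulo $8$, so the cases do not overlap. Since $x_k\in T_{8k+s+1}$ and $g_k\in T_{8k+s+4}$, and no other new vertices are in ring triples, the rows $T_q$ of the equation hold iff
$$\varepsilon(x_k)=[t=P_k],\qquad \varepsilon(g_k)=[t\in\{Q_k,R_k,Y_k\}].\qquad(4)$$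

*Row $P_k$.* By (B2) the sum is $B(8k+s)+B(z_{k-1})+1-B(x_k)-B(z_{k-1})=1+B(8k+s)-B(x_k)$. The vertices $8k+s$ and $x_k$ have equal labels, so this is $1-\varepsilon(x_k)$. The condition is $\varepsilon(x_k)=[t=P_k]$, which is already in (4).

*Rows $U_k$, $W_k$.* The sums are $1$ by (B2), as required, since $t$ is basic.

*Row $Y_{k-1}=\{h_k,g_k,x_k\}$.* The sum is $1-B(y_k)-B(g_k)+B(g_k)+B(x_k)=1-(\varepsilon(y_k)-\varepsilon(x_k))$, since $x_k,y_k$ have equal labels. The condition is
$$\varepsilon(y_k)-\varepsilon(x_k)=[t=Y_{k-1}].\qquad(5)$$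

*Row $Q_k=\{8k+s+5,z_k,h_k\}$.* The sum is $B(8k+s+5)+B(z_k)+1-B(y_k)-B(g_k)=1-\varepsilon(g_k)+(\varepsilon(z_k)-\varepsilon(y_k))$, again by equal labels. The condition, after inserting (4), is
$$\varepsilon(z_k)-\varepsilon(y_k)=\varepsilon(g_k)-[t=Q_k]=[t=R_k]+[t=Y_k].\qquad(6)$$

*Row $R_{k-1}=\{e_k,y_k,y_{k-1}\}$.* The sum is
$$1-B(x_k)-B(z_{k-1})+B(y_k)+B(y_{k-1})=1+(\varepsilon(y_k)-\varepsilon(x_k))-(\varepsilon(z_{k-1})-\varepsilon(y_{k-1})).$$
By (5), and by (6) with $k-1$ for $k$, it equals $1+[t=Y_{k-1}]-[t=R_{k-1}]-[t=Y_{k-1}]=1-[t=R_{k-1}]$. So this row holds without a new condition.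

Conditions (4), (5), (6) have exactly one solution: $\varepsilon(v,t)=1$ for the pairs
$$(x_k,P_k),\ (y_k,P_k),\ (z_k,P_k),\quad (y_k,Y_{k-1}),\ (z_k,Y_{k-1}),\quad (z_k,Y_k),\ (z_k,R_k),\quad (g_k,Q_k),\ (g_k,R_k),\ (g_k,Y_k)\qquad(7)$$
in each strand and for all $k$, and $\varepsilon(v,t)=0$ otherwise. We fix this $\varepsilon$. Then $AB=J-I$ holds in all basic columns.

**Step 2: columns $U_j$ and $W_j$.** We apply $A$ to (B3). Here $A\mathbf 1=3\cdot\mathbf 1$, and $A\mathbf 1_{e_j}=\mathbf 1_{P_j}+\mathbf 1_{U_j}+\mathbf 1_{R_{j-1}}$ because these are the triples on $e_j$. With Step 1 for the columns $P_j$ and $R_{j-1}$,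
$$A\,B(\cdot,U_j)=3\cdot\mathbf 1-(\mathbf 1-\mathbf 1_{P_j})-(\mathbf 1-\mathbf 1_{R_{j-1}})-\mathbf 1_{P_j}-\mathbf 1_{U_j}-\mathbf 1_{R_{j-1}}=\mathbf 1-\mathbf 1_{U_j}.$$
The triples on $h_j$ are $Q_j,W_j,Y_{j-1}$, so in the same way
$$A\,B(\cdot,W_j)=3\cdot\mathbf 1-(\mathbf 1-\mathbf 1_{Q_j})-(\mathbf 1-\mathbf 1_{Y_{j-1}})-\mathbf 1_{Q_j}-\mathbf 1_{W_j}-\mathbf 1_{Y_{j-1}}=\mathbf 1-\mathbf 1_{W_j}.$$
Hence $AB=J-I$.

## The entries of $B$ are $0$ or $1$

The equation is solved over the integers; what is left is that no entry leaves $\{0,1\}$. Congruences in this section are modulo $3$.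

**Step 1: a table of $\beta$.** This step makes the relevant values of $\beta$ explicit. Let a vertex label be $8k+s$ (type $a$: the vertices $x_k,y_k,z_k$) or $8k+s+5$ (type $c$: the vertex $g_k$). Let a triple label be $8j+s'+1$ (type $P$) or $8j+s'+4$ (type $w$: the triples $Q_j,R_j,Y_j$). Let $d\in\{0,\dots,M-1\}$ with $d\equiv j-k\pmod M$. Modulo $N=8M$ the offset (triple label minus vertex label) is
$$8d+(s'-s)+1,\quad 8d+(s'-s)+4,\quad 8d+(s'-s)-4,\quad 8d+(s'-s)-1$$
for the types $aP,aw,cP,cw$. These numbers are less than $N$, since $8(M-1)+6<8M$. They can be negative only for $d=0$, and then we add $N\equiv1$. Write $aP(d)$ etc. for the value of $\beta$; it depends on $d,s,s'$ only. Since $8d\equiv-d$, the value is $1$ exactly in the following cases.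

| | $aP(d)$ | $aw(d)$ | $cP(d)$ | $cw(d)$ |
|---|---|---|---|---|
| $s'=s$ | $d\equiv2$ | $d\equiv2$ | $d\equiv0,\ d\ne0$ | $d\equiv0,\ d\ne0$ |
| $s=0,\ s'=2$ | $d\equiv1$ | $d\equiv1$ | $d\equiv2$ or $d=0$ | $d\equiv2$ |
| $s=2,\ s'=0$ | $d\equiv0,\ d\ne0$ | $d\equiv0$ | $d\equiv1$ | $d\equiv1$ |

Here is the computation. For $s'=s$ the offsets are $\equiv -d+1,\,-d+1,\,-d-1,\,-d-1$, and these are $\equiv2$ iff $d\equiv2,2,0,0$. At $d=0$ the last two are $-4$ and $-1$, which become $N-4\equiv0$ and $N-1\equiv0$. For $s=0,s'=2$ they are $8d+3\equiv-d$, $8d+6\equiv-d$, $8d-2\equiv-d+1$, $8d+1\equiv-d+1$. At $d=0$ only the third is negative, and it becomes $N-2\equiv2$, so $cP(0)=1$. For $s=2,s'=0$ they are $8d-1\equiv-d-1$, $8d+2\equiv-d+2$, $8d-6\equiv-d$, $8d-3\equiv-d$. At $d=0$ the first, third and fourth become $N-1\equiv0$, $N-6\equiv1$, $N-3\equiv1$, so the values are $0$.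

Below, arguments of these functions are read modulo $M$ in $\{0,\dots,M-1\}$. Keep in mind that $M-1\equiv1$ and $M-2\equiv0$.

**Step 2: basic rows and basic columns.** We check that $\varepsilon$ adds $1$ only where $\beta=0$. All pairs in (7) lie in one strand, so the first line of the table applies. The $\beta$-values are $aP(0)$ for $(x_k,P_k),(y_k,P_k),(z_k,P_k)$; $aw(M-1)$ for $(y_k,Y_{k-1}),(z_k,Y_{k-1})$; $aw(0)$ for $(z_k,Y_k),(z_k,R_k)$; $cw(0)$ for the pairs with $g_k$. All are $0$. So these entries are $0$ or $1$.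

**Step 3: rows $e_k,h_k$, basic columns $t$.** By (B2) we need
$$B(x_k,t)+B(z_{k-1},t)\le1,\qquad B(y_k,t)+B(g_k,t)\le1.\qquad(8)$$
The label differences are $\lambda(x_k)-\lambda(z_{k-1})=8$ and $\lambda(g_k)-\lambda(y_k)=5$, both $\equiv2$. So by (2) the $\beta$-parts are never both $1$, and (8) holds whenever both $\varepsilon$-values are $0$. It remains to take each $t$ for which $\varepsilon=1$ at one of the two vertices and to check that the other entry is $0$. All of this happens in one strand.

- $\varepsilon(x_k,P_k)=1$: $B(z_{k-1},P_k)=aP(1)+0=0$.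
- $\varepsilon(z_{k-1},t)=1$ for $t=P_{k-1},Y_{k-2},Y_{k-1},R_{k-1}$: here $B(x_k,t)$ is $aP(M-1),\,aw(M-2),\,aw(M-1),\,aw(M-1)$, all $0$; and $\varepsilon(x_k,t)=0$ since $t\ne P_k$.
- $\varepsilon(y_k,P_k)=1$: $B(g_k,P_k)=cP(0)=0$. $\varepsilon(y_k,Y_{k-1})=1$: $B(g_k,Y_{k-1})=cw(M-1)=0$. In both cases $\varepsilon(g_k,\cdot)=0$.
- $\varepsilon(g_k,t)=1$ for $t=Q_k,R_k,Y_k$: $B(y_k,t)=aw(0)+0=0$.

**Step 4: basic rows $v$, columns $U_j,W_j$.** By (B3) we need $B(v,P_j)+B(v,R_{j-1})\le1$ and $B(v,Q_j)+B(v,Y_{j-1})\le1$. Now $\lambda(P_j)-\lambda(R_{j-1})=5$ and $\lambda(Q_j)-\lambda(Y_{j-1})=8$, so (3) settles the case without $\varepsilon$. The cases with $\varepsilon=1$, again in one strand: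

- $\varepsilon(v,P_j)=1$, $v=x_j,y_j,z_j$: $B(v,R_{j-1})=aw(M-1)+0=0$.
- $\varepsilon(v,R_{j-1})=1$, $v=z_{j-1},g_{j-1}$: $B(v,P_j)$ is $aP(1)=0$, respectively $cP(1)=0$, with no $\varepsilon$.
- $\varepsilon(g_j,Q_j)=1$: $B(g_j,Y_{j-1})=cw(M-1)+0=0$.
- $\varepsilon(v,Y_{j-1})=1$, $v=z_{j-1},g_{j-1},y_j,z_j$: $B(v,Q_j)$ is $aw(1),cw(1),aw(0),aw(0)$, all $0$, with no $\varepsilon$, because $\varepsilon(\cdot,Q_j)=1$ only at $g_j$.

**Step 5: reduce rows $e_k,h_k$, columns $U_j,W_j$ to block sums.** Consider $(e_k,U_j)$, where $e_k$ is in strand $s$ and $U_j$ in strand $s'$. Put $c_P=B(x_k,P_j)+B(z_{k-1},P_j)$ and $c_R=B(x_k,R_{j-1})+B(z_{k-1},R_{j-1})$. By (B3) and (B2),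
$$B(e_k,U_j)=1-(1-c_P)-(1-c_R)-[e_k=e_j]=S-1-[e_k=e_j],\qquad S=c_P+c_R .$$
The other three kinds work in the same way. Each entry is $S-1$, except that it is $S-2$ for the *special* entries $(e_k,U_k)$ and $(h_k,W_k)$ in the same strand. Here $S$ is the sum of the $2\times2$ block of $B$ with rows $x_k,z_{k-1}$ (for $e_k$) or $y_k,g_k$ (for $h_k$) and columns $P_j,R_{j-1}$ (for $U_j$) or $Q_j,Y_{j-1}$ (for $W_j$). By (8) each column of the block sums to at most $1$, so $S\le2$. Hence we must show that $S\ge1$ always, and $S\ge2$ for special entries. The $\beta$-parts of $S$ are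

- $(e,U)$: $aP(d)+aw(d-1)+aP(d+1)+aw(d)$,
- $(e,W)$: $aw(d)+aw(d-1)+aw(d+1)+aw(d)$,
- $(h,U)$: $aP(d)+aw(d-1)+cP(d)+cw(d-1)$,
- $(h,W)$: $aw(d)+aw(d-1)+cw(d)+cw(d-1)$,

because passing from $z_k$ to $z_{k-1}$ raises $d$ by $1$, and passing from column index $j$ to $j-1$ lowers it by $1$.

**Step 6: $s=0$, $s'=2$.** We show $S\ge1$ from the $\beta$-part alone. Here $aP=aw$, and each is $1$ iff $d\equiv1$. For $(e,U)$ and $(e,W)$ all three arguments $d-1,d,d+1$ occur. If $1\le d\le M-2$, they are consecutive integers in $[0,M-1]$ and one is $\equiv1$. If $d=0$, the argument $d-1$ is read as $M-1\equiv1$. If $d=M-1$, then $d\equiv1$ itself. For $h$, a summand equal to $1$ is: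

| | $d=0$ | $d\equiv1$ | $d\equiv2$ | $d\equiv0,\ d\ge3$ |
|---|---|---|---|---|
| $(h,U)$ | $aw(M-1)$ | $aP(d)$ | $cP(d)$ | $cw(d-1)$ |
| $(h,W)$ | $aw(M-1)$ | $aw(d)$ | $cw(d)$ | $cw(d-1)$ |

**Step 7: $s=2$, $s'=0$.** Again the $\beta$-part suffices. If $d\equiv2$, then $d\le M-3$, because $M-1\equiv1$ and $M-2\equiv0$. So $d+1\le M-2$ does not wrap around, and $d+1$ is a nonzero number $\equiv0$. A summand equal to $1$ is:

| | $d=0$ | $d\equiv0,\ d\ge3$ | $d\equiv1$ | $d\equiv2$ |
|---|---|---|---|---|
| $(e,U)$ | $aw(0)$ | $aw(d)$ | $aw(d-1)$ | $aP(d+1)$ |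
| $(e,W)$ | $aw(0)$ | $aw(d)$ | $aw(d-1)$ | $aw(d+1)$ |
| $(h,U)$ | $cw(M-1)$ | $aP(d)$ | $cP(d)$ | $cw(d-1)$ |
| $(h,W)$ | $aw(0)$ | $aw(d)$ | $cw(d)$ | $cw(d-1)$ |

**Step 8: $s=s'$.** Here $aP=aw$ is $1$ iff $d\equiv2$, and $cP=cw$ is $1$ iff $d\equiv0$, $d\ne0$. For $(e,\cdot)$ with $1\le d\le M-2$, one of the consecutive integers $d-1,d,d+1$ is $\equiv2$. For $(h,\cdot)$ with $d\ge2$: if $d\equiv2$, use $aP(d)$ in $(h,U)$ and $aw(d)$ in $(h,W)$; if $d\equiv0$, use $aw(d-1)$; if $d\equiv1$, then $d\ge4$ and we use $cw(d-1)$. What remains is $d\in\{0,M-1\}$ for $e$, that is $j=k$ or $j=k-1$, and $d\in\{0,1\}$ for $h$, that is $j=k$ or $j=k+1$. There the ones come from $\varepsilon$: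

- $(e_k,U_k)$, special, columns $P_k,R_{k-1}$: $\varepsilon(x_k,P_k)=\varepsilon(z_{k-1},R_{k-1})=1$, so $S=2$.
- $(e_k,U_{k-1})$, columns $P_{k-1},R_{k-2}$: $\varepsilon(z_{k-1},P_{k-1})=1$.
- $(e_k,W_k)$, columns $Q_k,Y_{k-1}$: $\varepsilon(z_{k-1},Y_{k-1})=1$.
- $(e_k,W_{k-1})$, columns $Q_{k-1},Y_{k-2}$: $\varepsilon(z_{k-1},Y_{k-2})=1$.
- $(h_k,U_k)$, columns $P_k,R_{k-1}$: $\varepsilon(y_k,P_k)=1$.
- $(h_k,U_{k+1})$, columns $P_{k+1},R_k$: $\varepsilon(g_k,R_k)=1$.
- $(h_k,W_k)$, special, columns $Q_k,Y_{k-1}$: $\varepsilon(g_k,Q_k)=\varepsilon(y_k,Y_{k-1})=1$, so $S=2$.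
- $(h_k,W_{k+1})$, columns $Q_{k+1},Y_k$: $\varepsilon(g_k,Y_k)=1$.

Thus $B$ is a $0/1$ matrix with $AB=J-I$. By Lemma 1 the graph of $\mathcal H_M$ is a partitionable $(\alpha,3)$-graph with $\alpha=(20M-1)/3$. By Lemma 2 it has no gem as a subgraph and each triangle meets at least $5$ others. This proves part (i) of the Main Theorem, and part (iii) for these graphs; with $M=2$ it gives the counterexample on $40$ vertices with $\alpha=13$. $\blacksquare$

**Example ($M=2$, the column $T_0$).** Here $N=16$. Since $\varepsilon(\cdot,T_0)=0$, a basic vertex is in $S_{T_0}$ iff $o(-\lambda(v))\equiv2$, that is, iff its label, taken in $\{0,\dots,15\}$, is $2,5,8,11$ or $14$. This gives the ring vertices with these numbers; the vertices $x,y,z$ with label $8$ (strand $0$, $k=1$) and with label $2$ (strand $2$, $k=0$); and $g^0_0$ with label $5$. By (B2), no $e$ is included, and $h^s_k$ is included only when neither $y^s_k$ nor $g^s_k$ is, which leaves $h^2_1$. So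
$$S_{T_0}=\{2,5,8,11,14,\ x^0_1,y^0_1,z^0_1,\ g^0_0,\ x^2_0,y^2_0,z^2_0,\ h^2_1\}.$$
It has $13$ elements, misses $T_0=\{15,0,1\}$, and meets each of the other $39$ triples exactly once. For instance, the triples of strand $2$ with $k=1$ are met as follows: $P_1=\{10,z_0,e_1\}$ and $U_1=\{z_0,e_1,x_1\}$ in $z_0$, $R_1=\{e_0,y_0,y_1\}$ in $y_0$, $Q_1=\{15,z_1,h_1\}$ and $W_1=\{y_1,h_1,g_1\}$ in $h_1$, $Y_1=\{h_0,g_0,x_0\}$ in $x_0$.

## Composing two systems

To reach all large $\alpha$ we glue systems so that $\alpha$ adds up. Call a system *good* if it has a $0/1$ matrix $B$ as in Lemma 1. We use the following facts from the proof of that lemma: $M_u$ partitions $V-u$; $t\in M_u\iff u\in S_t$; the set $S_t$ misses $t$ and meets every other triple once; and for the three triples on $v$, the three sets $S_t$ partition $V-v$.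

The plan is to remove from $H_1$ a vertex $v$ together with one triple $t$ on it. This leaves two triples $p,q$ that each lack a vertex, and two vertices $o_1,o_2$ that each lack a triple. A linked pair of $H_0$ supplies exactly what is needed.

**Lemma 3 (composition).** Let $H_0,H_1$ be good systems on disjoint vertex sets $V_0,V_1$ with parameters $\alpha_0,\alpha_1$. Let $t_1=\{v_1,v_2,w_1\}$ and $t_2=\{v_1,v_2,w_2\}$ be linked triples of $H_0$. In $H_1$ let $v$ have the triples $t=\{v,o_1,o_2\}$, $p$, $q$. Then exactly one of $o_1,o_2$ is in $S_p$ and the other is in $S_q$; name them so that $o_1\in S_p\setminus S_q$ and $o_2\in S_q\setminus S_p$. Form $H$ on $V_0\cup(V_1-v)$ by deleting $t$ and replacing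
$$t_1\to t_1^*=\{o_1,v_2,w_1\},\quad t_2\to t_2^*=\{v_1,o_2,w_2\},\quad p\to p^*=(p-v)\cup\{v_1\},\quad q\to q^*=(q-v)\cup\{v_2\}.$$
Then $H$ is good with parameter $\alpha_0+\alpha_1$.

*Proof.* **Step 1: the naming is possible.** $S_p$ meets $t$ exactly once and does not contain $v\in p$, so it contains exactly one of $o_1,o_2$. The sets $S_p,S_q,S_t$ partition $V_1-v$, and $o_1,o_2\notin S_t$. So the one in $S_p$ is not in $S_q$, and the other one is in $S_q$.

**Step 2: $H$ is a system.** It has $n_0+n_1-1=3(\alpha_0+\alpha_1)+1$ vertices and as many triples. The vertex $v_1$ loses $t_1$ and gains $p^*$; $v_2$ loses $t_2$ and gains $q^*$; $o_1$ loses $t$ and gains $t_1^*$; $o_2$ loses $t$ and gains $t_2^*$; all other vertices keep their three triples.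

**Step 3: what has to be found.** By Lemma 1 (the version $BA=J-I$) it suffices to give, for each vertex $u$ of $H$, a set of triples of $H$ that partitions $V(H)-u$. We write triples by their old names, with stars understood, and $M^0,M^1$ for the sets $M$ in $H_0,H_1$. By Step 1 and since $S_r$ misses $r$ for every triple $r$:

- $p\in M^1_{o_1}$ and $q,t\notin M^1_{o_1}$;
- $q\in M^1_{o_2}$ and $p,t\notin M^1_{o_2}$;
- $p,q,t\notin M^1_v$;
- $t_1,t_2\notin M^0_{v_1}$ and $t_1,t_2\notin M^0_{v_2}$.

**Step 4: $u\in V_0$.** Since $t_1$ and $t_2$ intersect, $M^0_u$ contains at most one of them.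

- If it contains neither, take $M^0_u\cup M^1_v$. No triple in it is modified or deleted, and it covers $(V_0-u)\cup(V_1-v)$.
- If $t_1\in M^0_u$, take $M^0_u\cup M^1_{o_1}$. In the first part, $t_1^*$ covers $o_1$ instead of $v_1$; in the second, $p^*$ covers $v_1$ instead of $v$. The parts cover $(V_0\setminus\{u,v_1\})\cup\{o_1\}$ and $(V_1\setminus\{o_1,v\})\cup\{v_1\}$.
- If $t_2\in M^0_u$, take $M^0_u\cup M^1_{o_2}$. Here $t_2^*$ covers $o_2$ instead of $v_2$, and $q^*$ covers $v_2$ instead of $v$.

**Step 5: $u\in V_1-v$.** The vertex $v$ is covered in $M^1_u$ by exactly one of $p,q,t$.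

- If $p\in M^1_u$, take $M^1_u\cup M^0_{v_1}$: the first part covers $v_1$ instead of $v$, the second covers $V_0-v_1$ with unmodified triples.
- If $q\in M^1_u$, take $M^1_u\cup M^0_{v_2}$: the first part covers $v_2$ instead of $v$, the second covers $V_0-v_2$ with unmodified triples.
- If $t\in M^1_u$: exactly one vertex of $t_1$ is in $S_{t_2}$, and it is neither $v_1$ nor $v_2$, because these are in $t_2$. So $w_1\in S_{t_2}$, that is, $t_2\in M^0_{w_1}$. Take
$$(M^1_u\setminus\{t\})\cup(M^0_{w_1}\setminus\{t_2\})\cup\{t_1^*,t_2^*\}.$$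
The first part covers $V_1\setminus\{u,v,o_1,o_2\}$ and does not contain $p,q$, since they meet $t$. The second covers $V_0\setminus\{w_1,v_1,v_2,w_2\}$ and does not contain $t_1$, since $t_1$ meets $t_2$. The last two triples are disjoint and cover $o_1,v_2,w_1,v_1,o_2,w_2$.

In each case the chosen triples partition $V(H)-u$. $\square$

**Example (two rings with $N=7$).** Take $H_0$ and $H_1$ to be the ring on $\mathbb Z_7$, with primes for vertices of $H_1$. In $H_0$ let $t_1=\{0,1,2\}$, $t_2=\{1,2,3\}$, so $v_1=1$, $v_2=2$, $w_1=0$, $w_2=3$. In $H_1$ let $v=0'$, $t=\{6',0',1'\}$, $p=\{0',1',2'\}=T_1$, $q=\{5',6',0'\}=T_6$. For this ring $S_{T_q}=\{q-2,q+2\}$, so $S_p=\{6',3'\}$ and $S_q=\{4',1'\}$; hence $o_1=6'$ and $o_2=1'$. We get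
$$t_1^*=\{6',2,0\},\quad t_2^*=\{1,1',3\},\quad p^*=\{1',2',1\},\quad q^*=\{5',6',2\},$$
in a good system with $13$ vertices and parameter $4$. Note that $t_1^*$ and $q^*$ share $6'$ and $2$. This link is new, and it arises because $o_1$ lies in $q$. The next lemma excludes exactly this.

**Lemma 4.** Suppose in addition that $p\cap t=q\cap t=\{v\}$, and that in $H_0$ and in $H_1$ every triple is linked to at most one other. Then the same holds in $H$: every triple of $H$ is linked to at most one other.

*Proof.* Every triple of $H$ comes from one triple of $H_0$ or of $H_1$. We show that two linked triples of $H$ come from two linked triples of $H_0$, or from two linked triples of $H_1$. This is enough.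

*Both from $H_0$.* We have $t_1^*\cap t_2^*=\emptyset$. A star $t_i^*$ and an unmodified triple of $H_0$ share no more vertices than $t_i$ and that triple did, because $o_1,o_2\notin V_0$.

*Both from $H_1$.* A star $p^*$ or $q^*$ and an unmodified triple of $H_1$ share no more vertices than before, because $v_1,v_2\notin V_1$. Also $|p^*\cap q^*|=|p\cap q|-1$, because $v$ was replaced by two different vertices.

*One from each.* Two unmodified triples are disjoint. The triple $t_1^*=\{o_1,v_2,w_1\}$ meets a triple coming from $H_1$ at most in $o_1$ and, if that triple is $q^*$, in $v_2$. But $o_1\notin q$ by hypothesis, so at most one vertex is shared. Likewise $t_2^*=\{v_1,o_2,w_2\}$ meets a triple coming from $H_1$ at most in $o_2$ and, if that triple is $p^*$, in $v_1$; and $o_2\notin p$. Finally $p^*$ and $q^*$ each contain just one vertex of $V_0$, so they share at most one vertex with an unmodified triple of $H_0$. So there are no linked pairs of this kind. $\square$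

**Proof of parts (ii) and (iii) of the Main Theorem.** **Step 1: $\mathcal H_M$ can always be the second factor.** Let $H_1=\mathcal H_M$, $v=e^0_k$ and $t=R^0_{k-1}=\{e_k,y_k,y_{k-1}\}$. The other triples on $v$ are $P_k=\{8k,z_{k-1},e_k\}$ and $U_k=\{z_{k-1},e_k,x_k\}$, and both meet $t$ only in $e_k$. So the hypothesis of Lemma 4 on $p,q,t$ holds.

**Step 2: the composition can be repeated.** As a first $H_0$ take $\mathcal H_{M_1}$ with its linked pair $\{T_1,T_2\}$. After composing with $H_1=\mathcal H_{M_2}$ as in Step 1, the pair $\{T_1,T_2\}$ of $H_1$ is still present and linked in $H$, because only $R^0_{k-1}$, $P^0_k$ and $U^0_k$ of $H_1$ were deleted or modified. So $H$ can serve as the next $H_0$.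

**Step 3: the values of $\alpha$.** Write $M_i=3m_i+2$ with $m_i\ge0$. Then $\mathcal H_{M_i}$ has parameter $(20M_i-1)/3=20m_i+13$. Starting from $\mathcal H_{M_1}$ and composing with $\mathcal H_{M_2},\dots,\mathcal H_{M_k}$ gives, by Lemmas 3 and 4, a good system in which each triple is linked to at most one other, with
$$\alpha=\sum_{i=1}^k(20m_i+13)=13k+20m,\qquad m=m_1+\dots+m_k .$$
Here $k\ge1$ and $m\ge0$ are arbitrary (take $m_1=m$ and the other $m_i=0$). By Lemmas 1 and 2 its graph is a partitionable $(\alpha,3)$-graph with no gem as a subgraph, and every triangle meets at least $5$ others.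

**Step 4: every $\alpha\ge241$ occurs.** Let $c=\alpha-13\ge228$. Since $\gcd(13,20)=1$, there is $m\in\{0,\dots,12\}$ with $20m\equiv c\pmod{13}$. Then $c-20m$ is a multiple of $13$ and is at least $228-240=-12$, so it is $13k'$ with $k'\ge0$. Hence $\alpha=13(k'+1)+20m$, which is of the required form. $\blacksquare$
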